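# The Gauss multiplication formula for the hyperadelic Gamma function on $\widehat{GT}$

## 1. The multiplication formula when $\Gamma$ is multiplicative

The classical Gauss formula expresses a product of values of the Gamma function at $s,\,s+\frac1n,\dots,s+\frac{n-1}n$ by the single value at $ns$, up to an elementary factor. In the setting of this talk, shifting by $\frac cn$ becomes multiplying a variable $x$ by a root of unity, $s\mapsto ns$ becomes $x\mapsto x^n$, and the elementary factor becomes a power of $x$. We begin with a case in which such a formula costs nothing.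

Fix a compatible system $(\zeta_k)_{k\ge1}$ of primitive roots of unity, $\zeta_{km}^m=\zeta_k$. Let $\mathbb W_p$ be the ring of restricted Witt vectors of $\overline{\mathbb F}_p$ and $\mathbb W=\prod_p\mathbb W_p$, with the ideals $n\mathbb W$ as a fundamental system of neighborhoods of $0$. The completed group ring $\mathbb W[[x^{\hat{\mathbb Z}}]]$ contains the powers $x^s$, $s\in\hat{\mathbb Z}$. Fix $n\ge1$ and write $\zeta=\zeta_n$. Three substitutions are used throughout. They are continuous ring homomorphisms, determined by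
$$x\mapsto\zeta^c:\ x^s\mapsto\zeta^{cs},\qquad x\mapsto\zeta^cx:\ x^s\mapsto\zeta^{cs}x^s,\qquad x\mapsto x^n:\ x^s\mapsto x^{ns},$$
where coefficients are extended to $\mathbb W\otimes\mathbb Z[\zeta]$ in the first two. Here $\zeta^{cs}$ depends only on $s$ modulo $n$; for $n=2$ the substitution $x\mapsto-1$ sends $x^s$ to $1$ or $-1$ according to the parity of $s$. The same rules apply in two variables.

Suppose that $\Gamma\in\mathbb W[[x^{\hat{\mathbb Z}}]]$ is invertible and $\Gamma(x)\Gamma(y)=\Gamma(xy)$. Then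
$$\Big(\prod_{c=0}^{n-1}\frac{\Gamma(\zeta^cx)}{\Gamma(\zeta^c)}\Big)\cdot\frac1{\Gamma(x^n)}=1.\tag{1.1}$$
To prove it, substitute $(x,y)\mapsto(\zeta^c,x)$ to get $\Gamma(\zeta^cx)=\Gamma(\zeta^c)\Gamma(x)$, so the product over $c$ is $\Gamma(x)^n$. Substitute $(x,y)\mapsto(x^j,x)$ to get $\Gamma(x^{j+1})=\Gamma(x^j)\Gamma(x)$, so $\Gamma(x^n)=\Gamma(x)^n$.

The real object is Ihara's hyperadelic Gamma function $\Gamma_\sigma\in\mathbb W[[x^{\hat{\mathbb Z}}]]$, attached to each $\sigma$ in the profinite Grothendieck–Teichmüller group $\widehat{GT}$ and extending Anderson's function for $\sigma\in G_{\mathbb Q}=\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)$. It is invertible, but not multiplicative in general; the defect is the adelic beta function $\mathbb B_\sigma$: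
$$\mathbb B_\sigma(x,y)=\frac{\Gamma_\sigma(x)\Gamma_\sigma(y)}{\Gamma_\sigma(xy)}.\tag{1.2}$$
So (1.1) is the case $\mathbb B_\sigma=1$. What changes when $\mathbb B_\sigma\ne1$? For certain numbers $\rho_n(\sigma)\in\hat{\mathbb Z}$, defined in Section 2, the question concerns the formula
$$\Big(\prod_{c=0}^{n-1}\frac{\Gamma_\sigma(\zeta^cx)}{\Gamma_\sigma(\zeta^c)}\Big)\cdot\frac1{\Gamma_\sigma(x^n)}=x^{\,n\rho_n(\sigma)}\quad\text{in }(\mathbb W\otimes\mathbb Z[\zeta_n])[[x^{\hat{\mathbb Z}}]].\tag{$\Gamma_n$}$$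
Anderson proved that every $\sigma\in G_{\mathbb Q}$ satisfies $(\Gamma_n)$ for all $n\ge1$. Furusho proved that $(\Gamma_2)$ holds on the subgroup of $\widehat{GT}$ defined by certain further geometric relations (IV) and $(K_2)$. The paper "Harmonic and equianharmonic equations in the Grothendieck–Teichmüller group, II" states that it is unknown whether $(\Gamma_n)$ holds on the total $\widehat{GT}$. We determine, for each $n\ge2$, whether every $\sigma\in\widehat{GT}$ satisfies $(\Gamma_n)$. A sign has to be sorted out on the way.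

## 2. $\widehat{GT}$, the beta function and the numbers $\rho_n$

**Profinite conventions.** Let $F=\hat F_2$ be the free profinite group on $x,y$. We write $[x,y]=xyx^{-1}y^{-1}$; commutator subgroups are closed. For $f\in F$ and elements $u,v$ of a profinite group, $f(u,v)$ is the image of $f$ under $x\mapsto u$, $y\mapsto v$. The following is used constantly:
$$\text{if }z\text{ commutes with }u,v\text{ and }f\in F',\text{ then }f(zu,v)=f(u,v)=f(u,zv).\tag{2.1}$$
Indeed the homomorphism $x\mapsto zu,\ y\mapsto v$ is $g\mapsto z^{\epsilon(g)}g(u,v)$, where $\epsilon:F\to\hat{\mathbb Z}$ sends $x\mapsto1$, $y\mapsto0$; and $\epsilon(f)=0$. The second equality is similar.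

**Braid groups.** Let $B_4=\langle\sigma_1,\sigma_2,\sigma_3\rangle$ be the braid group, $P_4$ the pure braid group, $\Delta=\sigma_1\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1$, and let $Z$ be the closed subgroup of $\hat B_4$ generated by the central element $\Delta^2$. Put $P=\hat P_4/Z$ and
$$x_{i,i+1}=\sigma_i^2\ (i=1,2,3),\qquad x_{45}=(\sigma_1\sigma_2)^3,\qquad x_{51}=(\sigma_2\sigma_3)^3,\qquad e=\sigma_2\sigma_1^2\sigma_2 .$$
The element $x_{45}$ is central in $\langle\sigma_1,\sigma_2\rangle$, and $x_{51}$ is central in $\langle\sigma_2,\sigma_3\rangle$. From $(\sigma_1\sigma_2)^3=(\sigma_1\sigma_2\sigma_1)(\sigma_1\sigma_2\sigma_1)$, conjugating by $\sigma_1$ gives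
$$x_{45}=\sigma_1^2\sigma_2\sigma_1^2\sigma_2=x_{12}e .\tag{2.2}$$

**Definition of $\widehat{GT}$.** An element $\sigma$ is a pair $(\lambda,f)\in\hat{\mathbb Z}^\times\times F'$ such that $\tau:x\mapsto x^\lambda,\ y\mapsto f^{-1}y^\lambda f$ is an automorphism of $F$ and, with $m=\frac{\lambda-1}2\in\hat{\mathbb Z}$,

* (I) $f(x,y)f(y,x)=1$;
* (II) $f(z,x)z^mf(y,z)y^mf(x,y)x^m=1$ whenever $xyz=1$;
* (III) $f(x_{12},x_{23})f(x_{34},x_{45})f(x_{51},x_{12})f(x_{23},x_{34})f(x_{45},x_{51})=1$ in $P$.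

The pair $(-1,1)$ is an example: (I) and (III) are trivial, and with $m=-1$ relation (II) reads $z^{-1}y^{-1}x^{-1}=(xyz)^{-1}=1$. Two variants of the relations will be used. First, suppose $xyz=\omega$, where $\omega$ commutes with $x,y,z$. Apply (II) to $x,y,z\omega^{-1}$ and remove $\omega$ from the arguments of $f$ by (2.1):
$$f(z,x)z^mf(y,z)y^mf(x,y)x^m=\omega^m .\tag{2.3}$$
Second, (III) holds in $\hat P_4$ itself. Its left side lies in $\hat P_4'\cap Z$. The class of $\Delta^{2k}$ in $\hat P_4^{ab}=\bigoplus_{i<j\le4}\hat{\mathbb Z}[x_{ij}]$ is $k\sum[x_{ij}]$, which vanishes only for $k=0$; so $\hat P_4'\cap Z=1$.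

**Beta function.** The completed group ring $\hat{\mathbb Z}[[F^{ab}]]$ acts on $F'/F''$ by conjugation, $\bar g*u=gug^{-1}$, and $A=\mathbb A_\sigma$ is defined by $f\equiv A(\bar x,\bar y)*[x,y]$ modulo $F''$. Then
$$B(\bar x,\bar y)=\mathbb B_\sigma(\bar x,\bar y)=1+A(\bar x,\bar y)(\bar x-1)(\bar y-1).$$
From now on commuting variables are written without bars, and $\Gamma=\Gamma_\sigma$. To see what $A$ records, take $[x^2,y]=x[x,y]x^{-1}\cdot[x,y]$ in place of $f$: it corresponds to $A=x+1$ and to $1+(x^2-1)(y-1)$ in place of $B$. In general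
$$B(1,q)=B(x,1)=1.\tag{2.4}$$

**The numbers $\rho_n$.** Put $\phi(x)=(x-1)A(x,1)\in\hat{\mathbb Z}[[x^{\hat{\mathbb Z}}]]$ and
$$\rho_n=\rho_n(\sigma)=\frac1n\sum_{c=0}^{n-1}(\zeta^c-1)A(\zeta^c,1)=\frac1n\sum_{c=0}^{n-1}\phi(\zeta^c).$$
Throughout, $\rho_n$ means this expression. Modulo $x^n-1$ write $\phi=\sum_{c\in\mathbb Z/n}\phi_n(c)x^c$. Averaging over $n$-th roots of unity extracts the constant term, so
$$\phi_n(0)=\rho_n\in\hat{\mathbb Z},\qquad\sum_{c\in\mathbb Z/n}\phi_n(c)=\phi(1)=0.\tag{2.5}$$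
For instance $\rho_1=0$ and $\rho_2=-A(-1,1)$. The setting also quotes that on $G_{\mathbb Q}$ the number $\rho_n$ is the Kummer $1$-cocycle of the positive roots of $n$: $\sigma(\sqrt[k]n)=\zeta_k^{\rho_n(\sigma)}\sqrt[k]n$. Put $R=\hat{\mathbb Z}\otimes\mathbb Z[\zeta_n]$.

## 3. The exponent is forced to be $-n\rho_n$

First we repeat the proof of (1.1), keeping the defect. By (1.2),
$$\prod_{c=0}^{n-1}B(\zeta^c,x)=\Gamma(x)^n\prod_c\frac{\Gamma(\zeta^c)}{\Gamma(\zeta^cx)},\qquad\prod_{j=1}^{n-1}B(x^j,x)=\prod_{j=1}^{n-1}\frac{\Gamma(x^j)\Gamma(x)}{\Gamma(x^{j+1})}=\frac{\Gamma(x)^n}{\Gamma(x^n)} .$$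
Dividing,
$$\Big(\prod_{c=0}^{n-1}\frac{\Gamma(\zeta^cx)}{\Gamma(\zeta^c)}\Big)\frac1{\Gamma(x^n)}=\frac{\prod_{j=1}^{n-1}B(x^j,x)}{\prod_{c=0}^{n-1}B(\zeta^c,x)} .\tag{3.1}$$
So the question concerns $B$ alone. Suppose that the left side is a power $x^s$, $s\in\hat{\mathbb Z}$. Then
$$\prod_{j=1}^{n-1}B(x^j,x)=x^s\prod_{c=0}^{n-1}B(\zeta^c,x),$$
and this is an identity in $R[[x^{\hat{\mathbb Z}}]]=\varprojlim_M(R/M)[\mathbb Z/M]$, since $\hat{\mathbb Z}/M$ embeds in $\mathbb W/M\mathbb W$. On this ring there is the continuous derivation $x^t\mapsto tx^t$, well defined at each level $M$. Apply it and put $x=1$; by (2.4) all factors have value $1$ there. Each $B(x^j,x)-1$ contains $(x^j-1)(x-1)$, so the left side contributes $0$. The derivative of $B(\zeta^c,x)=1+A(\zeta^c,x)(\zeta^c-1)(x-1)$ at $x=1$ is $\phi(\zeta^c)$. Hence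
$$0=s+\sum_c\phi(\zeta^c)=s+n\rho_n,\qquad s=-n\rho_n .\tag{3.2}$$
The displayed formula for $\rho_n$ and the displayed sign in $(\Gamma_n)$ therefore do not fit together: the only power that can occur is $x^{-n\rho_n}$. What has to be decided is whether the left side is a power at all.

**Theorem B.** For all $\sigma\in\widehat{GT}$ and $n\ge1$, in $R[[x^{\hat{\mathbb Z}}\times q^{\hat{\mathbb Z}}]]$,
$$\prod_{c=0}^{n-1}B(\zeta^cx,q)=q^{\,n\rho_n}\prod_{j=0}^{n-1}B(x^nq^j,q).$$

**Theorem C.** For all $\sigma\in\widehat{GT}$ and $n\ge1$,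
$$\Big(\prod_{c=0}^{n-1}\frac{\Gamma_\sigma(\zeta^cx)}{\Gamma_\sigma(\zeta^c)}\Big)\frac1{\Gamma_\sigma(x^n)}=x^{-n\rho_n(\sigma)} .$$

**Theorem B implies Theorem C.** Put $x=1$ in Theorem B. The factor $j=0$ on the right is $B(1,q)=1$, so $\prod_cB(\zeta^c,q)=q^{n\rho_n}\prod_{j=1}^{n-1}B(q^j,q)$. Insert this into (3.1), with $q$ in place of $x$: the left side of (3.1) is $q^{-n\rho_n}$.

**Answer to the question.** Let $n\ge2$.

* With the exponent $-n\rho_n$, or equivalently with $\rho_n$ replaced by its negative, every $\sigma\in\widehat{GT}$ satisfies $(\Gamma_n)$. By (3.2) this is the only sign for which $(\Gamma_n)$ can be true on $G_{\mathbb Q}$, as Anderson's theorem requires.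
* Read literally with both displayed signs, $(\Gamma_n)$ holds for $\sigma$ if and only if $\rho_n(\sigma)=0$, and it fails for some $\sigma\in G_{\mathbb Q}$.

The first item is Theorem C. For the second, Theorem C shows that the literal formula means $x^{2n\rho_n}=1$. Reducing modulo $x^M-1$, this says $2n\rho_n\equiv0$ modulo $M$ for every $M$, i.e. $\rho_n=0$. Now choose $k$ with $2^k>n$. Then $1<\sqrt[k]n<2$, so $\sqrt[k]n$ is an algebraic integer which is not an integer, hence irrational, and some $\sigma\in G_{\mathbb Q}$ moves it. Up to sign $\rho_n|_{G_{\mathbb Q}}$ is the Kummer cocycle of $n$, so $\rho_n(\sigma)\ne0$. The literal reading thus contradicts the quoted theorem, so one of the two displayed signs is a misprint.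

**Smallest cases.** For $n=1$ everything is trivial: $\rho_1=0$, and (1.2) at $x=y=1$ gives $\Gamma(1)=1$. For $\sigma=(-1,1)$ we have $A=0$, $B=1$, $\rho_n=0$, the case of Section 1. For $n=2$, Theorem B reads
$$B(x,q)B(-x,q)=q^{2\rho_2}B(x^2,q)B(x^2q,q).$$
Theorem B is no stronger than Theorem C. With $G(x)=\prod_c\Gamma(\zeta^cx)/\Gamma(x^n)$ and $\prod_jB(x^nq^j,q)=\Gamma(x^n)\Gamma(q)^n/\Gamma(x^nq^n)$, Theorem B says $G(xq)=q^{-n\rho_n}G(x)$. Theorem C says $G(x)/G(1)=x^{-n\rho_n}$, which implies this.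

It remains to prove Theorem B. Its left side involves all the twists $\zeta^cx$, and its right side only $x^n$. Something must connect a group with an $n$-fold cover of itself.

## 4. Theorem A: the pentagon on the cover $z_i=\xi_i^n$

**Definition.** Let $K=K_n=\ker(F\to\mathbb Z/n,\ x\mapsto1,\ y\mapsto0)$. It contains $F'$ and is free profinite on $x^n$ and $y_c=x^cyx^{-c}$, $0\le c<n$. Let $\pi_n:K\to F$ be the homomorphism $x^n\mapsto x$, $y_0\mapsto y$, $y_c\mapsto1$ for $0<c<n$.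

For example $[x^2,y]$ lies in $K_2$; there it is $x^2y_0x^{-2}y_0^{-1}$, and $\pi_2([x^2,y])=[x,y]$. In $K_3$ it is $y_2y_0^{-1}$, and $\pi_3([x^2,y])=y^{-1}$.

**Theorem A.** For all $\sigma\in\widehat{GT}$ and $n\ge1$: $\pi_n(f)=y^{\rho_n}f$ in $\hat F_2$.

**Step 1: the class of $f$ in $K^{ab}$.** This step produces the exponents that will appear. *In $K^{ab}$, the element $f$ has $y_c$-exponent $\phi_n(c)$ and $x^n$-exponent $0$.* Since $F'\subset K$ we have $F''\subset[K,K]$. The group $F$ acts on $K^{ab}$ through $F/K=\mathbb Z/n$, where $x$ fixes the class of $x^n$ and shifts the classes of the $y_c$ cyclically, and $y$ acts trivially. The class of $[x,y]=(xyx^{-1})y^{-1}$ is $(x-1)\cdot y_0$. So the class of $f$ is $A(x,1)(x-1)\cdot y_0=\phi(x)\cdot y_0=\sum_c\phi_n(c)\,y_c$. We refer to this as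
$$[f]=\sum_{c}\phi_n(c)[y_c]\quad\text{in }K^{ab}.\tag{4.1}$$

**Step 2: the cover and the map $\theta$.** This step sets up a quotient of a subgroup of $\hat P_4$ to which we apply the pentagon (III). Write $\gamma\gamma'$ for "first $\gamma$, then $\gamma'$". Sending $\sigma_i$ to the positive half-twist identifies $B_4$ with $\pi_1(\mathrm{Conf}_4(\mathbb C)/S_4)$. This is valid for either order of composition, since the anti-automorphism fixing the $\sigma_i$ preserves the braid relations. Since $\mathrm{Conf}_4(\mathbb C)\cong\mathbb C\times\mathcal X$ by translating the first point to $0$, we have $P_4=\pi_1(\mathcal X,z^0)$ with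
$$\mathcal X=\{(z_2,z_3,z_4)\in(\mathbb C^\times)^3\text{ distinct}\},\qquad 0<z_2^0<z_3^0<z_4^0 .$$
Let
$$\mathcal Y=\{(\xi_2,\xi_3,\xi_4)\in(\mathbb C^\times)^3:\xi_i^n\text{ distinct}\}\to\mathcal X,\qquad z_i=\xi_i^n,\qquad\xi_i^0=(z_i^0)^{1/n}>0 .$$
The space $\mathcal Y$ is connected, being a complement of hypersurfaces, and it is Galois over $\mathcal X$ with abelian group $\mu_n^3$. Hence $\hat\pi_1(\mathcal Y)$ is an open normal subgroup of $\hat P_4$ containing $\hat P_4'$. If the $\xi_i^n$ are distinct, so are the $\xi_i$, and the inclusion $\mathcal Y\subset\mathrm{Conf}_3(\mathbb C)$ induces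
$$\theta:\hat\pi_1(\mathcal Y)\to\hat P_3/\text{centre}\qquad(\text{strands numbered }2,3,4).$$
The target is free profinite on the classes $\alpha,\beta$ of the full twists of strands $(2,3)$ and $(3,4)$. Note that the $\xi_i$ may pass through $0$ in $\mathrm{Conf}_3(\mathbb C)$, and $\xi_i=\zeta^k\xi_j$ is allowed; this is what makes many loops die.

**Step 3: full twists in discs.** We need to recognize full twists after taking $n$-th roots. Let $D\subset\mathbb C$ be a closed topological disc and $k=2$ or $3$. The inclusion $\mathrm{Conf}_k(D)\to\mathrm{Conf}_k(\mathbb C)$ is an isomorphism on $\pi_1$: by Schoenflies some homeomorphism of the plane carries $D$ to the closed unit disc, and for the unit disc the scalings $(z_i)\mapsto\big((1-t)+t/\max(1,\max|z_i|)\big)(z_i)$ give a deformation retraction. So $\pi_1(\mathrm{Conf}_k(D))$ is the pure braid group, whose centre is infinite cyclic. Let $\delta_D$ be the central element all of whose mutual winding numbers are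 $1$: it is the full twist and generates the centre. For $k=2$ the group is $\mathbb Z$, detected by the winding number. Clearly $\delta_{D_1}\mapsto\delta_D$ if $D_1\subset D$. If $\varphi$ is holomorphic and injective near $D$, then $\varphi_*\delta_D=\delta_{\varphi(D)}$. Indeed $\varphi$ induces a homeomorphism of configuration spaces, and it preserves winding numbers because $(\varphi(z)-\varphi(w))/(z-w)$ extends, by $\varphi'(z)\neq0$ on the diagonal, to a nowhere vanishing continuous function on the contractible set $D\times D$ and so has a continuous logarithm there.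

**Step 4: loops and their lifts.** Downstairs we represent the generators as follows.

* $x_{12}$: $z_2$ goes once around $0$ on $|z|=z_2^0$.
* $x_{45}$: $(z_2,z_3)$ rotates rigidly once around $0$.
* $x_{23},x_{34},x_{51}$: full twists of $(z_2,z_3)$, $(z_3,z_4)$, $(z_2,z_3,z_4)$ in round discs $D_{23},D_{34},D_{24}\subset\{\mathrm{Re}\,z>0\}$ whose diameters slightly exceed $[z_2^0,z_3^0]$, $[z_3^0,z_4^0]$, $[z_2^0,z_4^0]$. In particular $z_4^0\notin D_{23}$ and $z_2^0\notin D_{34}$.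

Let $D'$ denote the image of such a disc under the principal $n$-th root. It lies in the sector $|\arg z|<\frac\pi{2n}$. So, with $\zeta=e^{2\pi i/n}$ for this section (it only labels sheets) and $0<k<n$,
$$D'\cap\zeta^kD'=\emptyset,\qquad\zeta^kD'\text{ contains no positive real number}.\tag{4.2}$$
Let $N_{23},N_{34}$ be small closed disc neighborhoods of the segments $[\xi_2^0,\xi_3^0]$, $[\xi_3^0,\xi_4^0]$, with $N_{23}\subset D_{24}'\cap\{|z|<\xi_4^0\}$ and $N_{34}\subset D_{24}'\cap\{|z|>\xi_2^0\}$.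

If a lift starts at a point with coordinates $\epsilon_i\xi_i^0$, $\epsilon_i\in\mu_n$, then a strand moving in $D$ downstairs moves upstairs in $\epsilon_iD'$, as $\epsilon_i$ times the principal root. Let $u\in\{x_{12},x_{45}\}$ and $v\in\{x_{23},x_{34},x_{51}\}$. Then $u^n$ and $v$ lift to closed loops, so they lie in $\hat\pi_1(\mathcal Y)$. Hence $\kappa_{u,v}:x\mapsto u,\ y\mapsto v$ maps $K$ into this normal subgroup, and $\theta(f(u,v))=\theta\kappa_{u,v}(f)$. So for each pair we only need the images of $x^n\mapsto u^n$ and $y_k\mapsto u^kvu^{-k}$ under $\theta$. In each case the lift of $u^kvu^{-k}$ is: move along the lift of $u^k$, run a "middle loop" lifting $v$, and move back. Let $0<k<n$.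

**Factor $f(x_{23},x_{34})$.** By Step 3, the lift of $x_{23}$ at the base point is $\delta_{D_{23}'}$ on $(\xi_2,\xi_3)$ with $\xi_4=\xi_4^0\notin D_{23}'$ fixed, so $\theta(x_{23})=\alpha$. Likewise $\theta(x_{34})=\beta$, as $\xi_2^0\notin D_{34}'$. Hence $\theta(f(x_{23},x_{34}))=f(\alpha,\beta)$.

**Factor $f(x_{12},x_{23})$.** The lift of $x_{12}^n$ moves $\xi_2$ once around $|z|=\xi_2^0$. It contracts inside $|z|\le\xi_2^0$, which avoids $\xi_3^0,\xi_4^0$; so $\theta(x_{12}^n)=1$. After the lift of $x_{12}^k$ the second point is $\zeta^k\xi_2^0$. The middle loop lies in $\zeta^kD_{23}'\times D_{23}'\times\{\xi_4^0\}$, which by (4.2) is a contractible subset of $\mathrm{Conf}_3(\mathbb C)$; so $\theta(x_{12}^kx_{23}x_{12}^{-k})=1$. Thus $x^n\mapsto1$, $y_0\mapsto\alpha$, $y_k\mapsto1$. The image is abelian, and by (4.1) and (2.5), $\theta(f(x_{12},x_{23}))=\alpha^{\phi_n(0)}=\alpha^{\rho_n}$.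

**Factor $f(x_{34},x_{45})$.** The lift of $x_{45}^n$ rotates $(\xi_2,\xi_3)$ once, inside a disc $|z|\le s$ with $\xi_3^0<s<\xi_4^0$, with winding number $1$; by Step 3, $\theta(x_{45}^n)=\alpha$. After the lift of $x_{45}^k$ we are at $(\zeta^k\xi_2^0,\zeta^k\xi_3^0,\xi_4^0)$. The middle loop lifting $x_{34}$ lies in $\{\zeta^k\xi_2^0\}\times\zeta^kD_{34}'\times D_{34}'$. This is a contractible subset of $\mathrm{Conf}_3(\mathbb C)$, by (4.2) and $\xi_2^0\notin D_{34}'$. So $\theta(x_{45}^kx_{34}x_{45}^{-k})=1$. With $\theta(x_{34})=\beta$, the map $\theta\kappa$ is $x^n\mapsto\alpha$, $y_0\mapsto\beta$, $y_k\mapsto1$, which is $\pi_n$ followed by $x\mapsto\alpha,\ y\mapsto\beta$. Hence $\theta(f(x_{45},x_{34}))=\pi_n(f)(\alpha,\beta)$, and by (I) $\theta(f(x_{34},x_{45}))=\pi_n(f)(\alpha,\beta)^{-1}$.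

**Factor $f(x_{51},x_{12})$.** Again $\theta(x_{12}^n)=1$. By Step 3, $\theta(x_{51})$ is the class of the full twist of all three points, which is central, so $\theta(x_{51})=1$. For $0<k<n$ the middle loop of $x_{12}^kx_{51}x_{12}^{-k}$ lies in $\zeta^kD_{24}'\times\mathrm{Conf}_2(D_{24}')\subset\mathrm{Conf}_3(\mathbb C)$. The fundamental group of this set is $\mathbb Z$, detected by the winding number of $\xi_3-\xi_4$, and that number is $1$ here. So the middle loop is homotopic to $\delta_{N_{34}}$ on $(\xi_3,\xi_4)$ with $\xi_2=\zeta^k\xi_2^0$ fixed. The conjugating path moves $\xi_2$ along an arc $\ell$ of $|z|=\xi_2^0$. Since $N_{34}\subset\{|z|>\xi_2^0\}$, the product $\ell\times\mathrm{Conf}_2(N_{34})$ lies in $\mathrm{Conf}_3(\mathbb C)$. So we may slide $\xi_2$ back, and the whole loop is homotopic to $\delta_{N_{34}}$ with $\xi_2=\xi_2^0$, which is $\beta$. Thus $x^n\mapsto1$, $y_0\mapsto1$, $y_k\mapsto\beta$. By (4.1) and (2.5), $\theta(f(x_{12},x_{51}))=\beta^{\sum_{k\ne0}\phi_n(k)}=\beta^{-\rho_n}$,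 so $\theta(f(x_{51},x_{12}))=\beta^{\rho_n}$.

**Factor $f(x_{45},x_{51})$.** We know $\theta(x_{45}^n)=\alpha$ and $\theta(x_{51})=1$. For $0<k<n$ the middle loop of $x_{45}^kx_{51}x_{45}^{-k}$ lies in $\mathrm{Conf}_2(\zeta^kD_{24}')\times D_{24}'\subset\mathrm{Conf}_3(\mathbb C)$ and has winding number $1$ for $(\xi_2,\xi_3)$. So it is homotopic to $\delta_{\zeta^kN_{23}}$ with $\xi_4=\xi_4^0$ fixed. Since $N_{23}\subset\{|z|<\xi_4^0\}$, the map $[0,\tfrac{2\pi k}n]\times\mathrm{Conf}_2(N_{23})\to\mathrm{Conf}_3(\mathbb C)$, $(t,\gamma)\mapsto(e^{it}\gamma,\xi_4^0)$, is defined and slides the loop back: the conjugated loop is $\delta_{N_{23}}=\alpha$. The image is abelian, the $x^n$-exponent of $f$ is $0$, and so $\theta(f(x_{45},x_{51}))=\alpha^{-\rho_n}$.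

**Step 5: applying $\theta$ to (III).** All five factors of (III) lie in $\hat P_4'\subset\hat\pi_1(\mathcal Y)$, and (III) holds in $\hat P_4$. Hence
$$\alpha^{\rho_n}\,\pi_n(f)(\alpha,\beta)^{-1}\,\beta^{\rho_n}\,f(\alpha,\beta)\,\alpha^{-\rho_n}=1,\qquad\text{i.e.}\qquad\pi_n(f)(\alpha,\beta)=\beta^{\rho_n}f(\alpha,\beta).$$
As $\alpha,\beta$ freely generate the target, this is Theorem A. $\square$

## 5. How far Theorem A reaches by itself: first order in $q$

Theorem A compares $f$ on a cover with $f$, so the natural attempt is to reduce it to the level of $A$ and read off Theorem B. Let us see what comes out.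

Let $M\ge1$ and view $f\in K_{nM}$, whose class in $K_{nM}^{ab}$ is $\sum_c\phi_{nM}(c)[x^cyx^{-c}]$ by (4.1). The map $\pi_n$ sends $x^{nM}\mapsto x^M$. It sends $x^cyx^{-c}$ to $x^dyx^{-d}$ if $c=nd$, and to $1$ if $n\nmid c$. Thus $\pi_n(K_{nM})\subset K_M$, and Theorem A read in $K_M^{ab}$ says $\phi_{nM}(nd)=\phi_M(d)+\rho_n$ if $d=0$, and $\phi_{nM}(nd)=\phi_M(d)$ otherwise. Since $\sum_c\phi(\zeta^cx)\equiv n\sum_d\phi_{nM}(nd)x^{nd}$ modulo $x^{nM}-1$, letting $M$ vary gives
$$\sum_{c=0}^{n-1}\phi(\zeta^cx)=n\rho_n+n\phi(x^n).\tag{5.1}$$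
This is exactly the derivative of Theorem B with respect to $q$ at $q=1$.

To get the full theorem this way one would read Theorem A modulo $F''$. Then $\pi_n(f)$ modulo $F''$ requires $f$ modulo $K''$, whereas $A$ only knows $f$ modulo $F''$. For $n\ge2$ we have $F''\not\subset K''$. Indeed $u=y_1y_0^{-1}=[x,y]$ and $v=[x^n,y_0]$ lie in $F'$, so $[u,v]\in F''$. In the notation of Section 6, the abelianized Fox derivative $\partial_{y_0}$ on $K$ kills $K''$, but, as $v\in K'$,
$$\partial_{y_0}[u,v]=\partial_{y_0}\big(uvu^{-1}\cdot v^{-1}\big)=(q_1q_0^{-1}-1)(X-1)\neq0,$$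
where $X,q_0,q_1$ are the classes of $x^n,y_0,y_1$. So the substitution approach stops precisely at first order.

The way past this point is to change what is measured. We do not try to compute $\pi_n(f)$ modulo $F''$. We look at the automorphism $\tau$ restricted to $K$ and take the determinant of its Jacobian matrix over $\hat{\mathbb Z}[[K^{ab}]]$. When all $y_c$ are given the same value $q$, this determinant becomes $\prod_cB(\zeta^cx,q)$, the left side of Theorem B, up to elementary factors. Determinants are multiplicative, and inner automorphisms contribute only monomials, so we can hope to compute them by realizing one automorphism in two ways. Theorem A will enter at a single point, where a copy of $f$ is evaluated in a quotient in which all $y_c$ but one are trivial.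

## 6. Jacobian determinants over the abelianization

Let $G$ be free profinite on $u_1,\dots,u_r$. The augmentation ideal of $\hat{\mathbb Z}[[G]]$ is free on the $u_i-1$ (a textbook fact), so $g-1=\sum_i\partial_i(g)(u_i-1)$ with continuous $\partial_i$ satisfying $\partial_i(gh)=\partial_ig+g\,\partial_ih$. For example, $\partial_u(u^3)=1+u+u^2$ and $\partial_u(u^{-1})=-u^{-1}$. Let $L=\hat{\mathbb Z}[[G^{ab}]]$, let $U_i$ be the class of $u_i$, and $\mathcal M=G^{ab}\subset L^\times$. We call the elements of $\mathcal M$ monomials; $\mathcal M$ is compact, hence closed. From now on derivatives are usually read in $L$. For an endomorphism $\tau$ put $J(\tau)=(\partial_j\tau(u_i))_{ij}$ over $L$. Expanding $\tau'\tau(u_i)-1=\sum_k\tau'(\partial_k\tau(u_i))(\tau'(u_k)-1)$ gives the chain rule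
$$J(\tau'\tau)=\tau'_*(J(\tau))\,J(\tau').\tag{6.1}$$
Write $\doteq$ for equality up to a factor in $\pm\mathcal M$. Substituting monomials for variables preserves $\doteq$. Put $[\lambda]_U=\partial_u(u^\lambda)$. Then $(U-1)[\lambda]_U=U^\lambda-1$, $[\lambda]_1=\lambda$, and $[\lambda]_U$ is a unit with inverse $[\lambda^{-1}]_{U^\lambda}$, by (6.1) for $u\mapsto u^\lambda$.

**Inner automorphisms.** For $u\mapsto huh^{-1}$, with $\mu$ the class of $h$,
$$\partial_j(hu_ih^{-1})=\partial_jh+h\,\delta_{ij}-hu_ih^{-1}\partial_jh,\qquad J=\mu I+\big((1-U_i)\partial_jh\big)_{ij}.$$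
The second summand has rank one and trace $\sum_j(1-U_j)\partial_jh=1-\mu$. Hence
$$\det J=\mu^r+\mu^{r-1}(1-\mu)=\mu^{r-1}\in\mathcal M.\tag{6.2}$$

**Change of basis.** Let $u,u'$ be bases and $M=(\partial_{u_j}u'_i)$, which is invertible by the chain rule. Computing $\partial_{u_j}\tau(u_i')$ in two ways gives $J_{u'}(\tau)M=\tau_*(M)J_u(\tau)$, so
$$\det J_{u'}(\tau)=\frac{\tau_*(\det M)}{\det M}\det J_u(\tau).\tag{6.3}$$
Two consequences follow. If $\kappa$ acts trivially on $G^{ab}$, then $\det J(\kappa)$ does not depend on the basis; it is multiplicative in such $\kappa$ and compatible with isomorphisms $G\cong G'$. If $u,u'$ are bases of the same discrete free group, then $\det M$ is a unit of a Laurent polynomial ring over $\mathbb Z$, so it lies in $\pm\mathcal M$, and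
$$\det J_{u'}(\tau)\doteq\det J_u(\tau)\quad\text{for every automorphism }\tau\text{ of }G.\tag{6.4}$$

**The beta function as a derivative.** In $\hat{\mathbb Z}[[F^{ab}]]$, the derivative $\partial_y$ is additive on $F'$. For $u\in F'$, $\partial_y(gug^{-1})=\partial_yg+\bar g\,\partial_yu-\bar u\,\partial_yg=\bar g\,\partial_yu$, since $\bar u=1$. And $\partial_y[x,y]=x-1$. Hence
$$\partial_yf=(x-1)A(x,y),\qquad1+(y-1)\partial_yf=B(x,y).\tag{6.5}$$
The product rule also gives, for $\mu$ the class of $g$ and another basis element $v$,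
$$\partial_u(g^{-1}u^\lambda g)=\mu^{-1}[\lambda]_U\big(1+(U-1)\partial_ug\big),\qquad\partial_v(g^{-1}u^\lambda g)=\mu^{-1}(U^\lambda-1)\partial_vg.\tag{6.6}$$
For the first: $\partial_u(g^{-1}u^\lambda g)=-g^{-1}\partial_ug+g^{-1}\partial_u(u^\lambda)+g^{-1}u^\lambda\partial_ug$, and $U^\lambda-1=(U-1)[\lambda]_U$.

**Definition of $\Psi$ and $\Theta_n$.** Since $\tau$ acts on $F^{ab}$ by $\lambda$, $\tau(K)=K$; let $\tau_K=\tau|_K$. Denote the classes in $K^{ab}$ by $X$ for $x^n$ and $q_c$ for $y_c$, indices modulo $n$, and put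
$$\Psi(X;q_0,\dots,q_{n-1})=\det\big(\partial_{y_d}\tau_K(y_c)\big)_{c,d},\qquad\Theta_n=\Psi\Big/\prod_{c}[\lambda]_{q_c}.$$
Since $\tau_K(x^n)=(x^n)^\lambda$, we have $\det J(\tau_K)=[\lambda]_X\Psi$, so $\Psi$ is a unit. For $n=1$, (6.5) and (6.6) give
$$\Psi_1(X;q)=[\lambda]_qB(X,q),\tag{6.7}$$
so $B$ is a unit. As an example take $\sigma=(-1,1)$ and $n=2$. Here $\tau(y_0)=y_0^{-1}$ and $\tau(y_1)=x^{-1}y^{-1}x=x^{-2}y_1^{-1}x^2$, so $\Psi=X^{-1}q_0^{-1}q_1^{-1}$ and $\Theta_2=X^{-1}\doteq1$.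

**Lemma 1 (shift).** $\Psi(X;q_0,q_1,\dots,q_{n-1})\doteq\Psi(X;q_1,\dots,q_{n-1},q_0)$.

**Proof.** Let $c_{x^k}$ be conjugation by $x^k$ on $K$. From $x^n\mapsto x^n$, $y_c\mapsto y_{c+1}$ for $c<n-1$, and $y_{n-1}\mapsto x^ny_0x^{-n}$ we get $\det J(c_x)=(-1)^{n-1}X$. As $c_x$ fixes $X$, $\det J(c_{x^k})=((-1)^{n-1}X)^k$ for $k\in\mathbb N$. By continuity, since $\pm\mathcal M$ is closed, $\det J(c_{x^k})\in\pm\mathcal M$ for $k\in\hat{\mathbb Z}$. Apply the chain rule to $\tau_Kc_x=c_{x^\lambda}\tau_K$. On the left we get $(-1)^{n-1}X^\lambda\cdot[\lambda]_X\Psi(X;(q_c))$. On the right we get a factor in $\pm\mathcal M$ times $[\lambda]_X\Psi(X;(q_{c+\lambda}))$, because $c_{x^\lambda}$ fixes $X$ and sends $q_c$ to $q_{c+\lambda}$. So $\Psi(X;(q_c))\doteq\Psi(X;(q_{c+\lambda}))$. Iterate $j$ times with $j\lambda\equiv1$ modulo $n$. $\square$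

**Lemma 2 (equal variables).** In $R[[x^{\hat{\mathbb Z}}\times q^{\hat{\mathbb Z}}]]$, for some $s\in\hat{\mathbb Z}$,
$$\Psi(x^n;q,\dots,q)=\pm x^{s}\,[\lambda]_q^n\prod_{k=0}^{n-1}B(\zeta^kx,q).$$

**Proof.** Let $P_{cd}$ be the entries $\partial_{y_d}\tau_K(y_c)$ at $X=x^n$, $q_c=q$. For $g\in K$, expanding $g-1$ first in the basis of $K$ and then in that of $F$ gives $\partial_yg=\sum_d\partial_{y_d}g\cdot x^d$ in $\hat{\mathbb Z}[[F^{ab}]]$ (with $y=q$), because $\partial_y(x^n)=0$ and $\partial_y(x^dyx^{-d})=x^d$. Apply this to $\tau_K(y_c)=x^{\lambda c}f^{-1}y^\lambda fx^{-\lambda c}$, using (6.6) and (6.5):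
$$\sum_dP_{cd}\,x^d=x^{\lambda c}[\lambda]_qB(x,q).$$
The substitution $x\mapsto\zeta^kx$ fixes $P_{cd}$, in which only powers $x^{ns}$ occur. So for each $k$ we have $\sum_dP_{cd}\zeta^{kd}x^d=\zeta^{\lambda kc}x^{\lambda c}[\lambda]_qB(\zeta^kx,q)$, i.e.
$$PV=V'\,\mathrm{diag}_k\big([\lambda]_qB(\zeta^kx,q)\big),\qquad V=(\zeta^{kd}x^d)_{d,k},\quad V'=(\zeta^{\lambda kc}x^{\lambda c})_{c,k}.$$
Here $\det V$ is a power of $x$ times $\det(\zeta^{kd})$. Since $c\mapsto\lambda c$ permutes $\mathbb Z/n$, $\det V'$ is a power of $x$ times $\pm\det(\zeta^{kc})$. Moreover $\det(\zeta^{kc})^2=\pm n^n$, because the product of this matrix with its transpose is $n$ times a permutation matrix. This is a non-zero-divisor, as the ring is an inverse limit of free $\hat{\mathbb Z}$-modules. Take determinants and cancel. $\square$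

So the left side of Theorem B is $\Theta_n(x^n;q,\dots,q)$ up to $\pm x^s$. It remains to show that $\Theta_n$ splits into values of $B$. For this we need $\tau_K$ to occur inside a larger automorphism.

## 7. An automorphism of $\hat B_4$

**Proposition 3.** There is an automorphism $S$ of $\hat B_4$ with
$$\sigma_1\mapsto\sigma_1^\lambda,\quad\sigma_2\mapsto f(x_{12},x_{23})^{-1}\sigma_2^\lambda f(x_{12},x_{23}),\quad\sigma_3\mapsto f(e,x_{34})^{-1}\sigma_3^\lambda f(e,x_{34}).$$
It satisfies $S(x_{45})=x_{45}^\lambda$, $S(e)=e^\lambda$, $S(\Delta^2)=\Delta^{2\lambda}$, and induces the identity on $\hat B_4/\hat P_4=S_4$.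

Write $S_i$ for the proposed image of $\sigma_i$. We check the braid relations first.

**Step (a): $S_1S_2S_1=S_2S_1S_2$.** Let $u=\sigma_1^2$, $v=\sigma_2^2$, $\omega=(\sigma_1\sigma_2)^3$, $\Delta_3=\sigma_1\sigma_2\sigma_1$, and
$$z'=\sigma_2^{-1}u\sigma_2=\sigma_1v\sigma_1^{-1},\qquad z''=\sigma_2u\sigma_2^{-1}=\sigma_1^{-1}v\sigma_1 .$$
The braid relation gives these equalities: $\sigma_2\sigma_1\sigma_2^2=\sigma_1\sigma_2\sigma_1\sigma_2=\sigma_1^2\sigma_2\sigma_1$ and $\sigma_1\sigma_2\sigma_1^2=\sigma_2\sigma_1\sigma_2\sigma_1=\sigma_2^2\sigma_1\sigma_2$. Then $uvz'=\sigma_1^2\sigma_2\sigma_1^2\sigma_2=\omega$ by (2.2). Also $vuz''=\sigma_2(\sigma_2\sigma_1^2\sigma_2\sigma_1^2)\sigma_2^{-1}=\omega$, since the bracket is a conjugate of the central $\omega$. By (2.3) for $(v,u,z'')$ and for $(u,v,z')$, together with (I),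
$$u^mf(v,u)v^m=f(z'',u)z''^{-m}f(v,z'')\,\omega^m,\qquad v^mf(u,v)u^m=f(z',v)z'^{-m}f(u,z')\,\omega^m .$$
Note $S_1=\sigma_1u^m$ and $S_2=f(v,u)\,\sigma_2v^m\,f(u,v)$. Using $\sigma_1z''\sigma_1^{-1}=v$ and $\sigma_2^{-1}z''\sigma_2=u$,
$$\begin{aligned}S_1S_2S_1&=\sigma_1\,u^mf(v,u)v^m\,\sigma_2f(u,v)\sigma_1u^m\\&=\omega^mf(v,u)v^{-m}\sigma_1\sigma_2\,f(v,u)f(u,v)\,\sigma_1u^m=\omega^mf(v,u)\,v^{-m}\Delta_3u^m=\omega^mf(v,u)\Delta_3,\end{aligned}$$
because $\Delta_3u=v\Delta_3$. Using $\sigma_2z'\sigma_2^{-1}=u$ and $\sigma_1^{-1}z'\sigma_1=v$,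
$$\begin{aligned}S_2S_1S_2&=f(v,u)\sigma_2\,v^mf(u,v)u^m\,\sigma_1f(v,u)v^m\sigma_2f(u,v)\\&=\omega^mf(v,u)f(u,v)u^{-m}\sigma_2\sigma_1f(u,v)f(v,u)v^m\sigma_2f(u,v)\\&=\omega^mu^{-m}\sigma_2\sigma_1v^m\sigma_2f(u,v)=\omega^m\Delta_3f(u,v)=\omega^mf(v,u)\Delta_3,\end{aligned}$$
since $\sigma_2\sigma_1v^m\sigma_2=\Delta_3v^m=u^m\Delta_3$ and $\Delta_3$ exchanges $u,v$. The two agree. Moreover $\omega=\Delta_3^2$ is sent to
$$(\omega^mf(v,u)\Delta_3)^2=\omega^{2m}f(v,u)f(u,v)\Delta_3^2=\omega^{2m+1}=\omega^\lambda .$$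
So $S(x_{45})=x_{45}^\lambda$, and since $e=x_{12}^{-1}x_{45}$ with commuting factors, $S(e)=e^\lambda$.

**Step (b): $S_1S_3=S_3S_1$.** The element $\sigma_1$ commutes with $e=x_{12}^{-1}x_{45}$ and with $\sigma_3$, hence with $S_3$.

**Step (c): $S_2S_3S_2=S_3S_2S_3$.** The aim is to conjugate the pair $(S_2,S_3)$ to the situation of (a). Since $x_{12}$ commutes with $x_{45}$ and $x_{34}$, (2.1) gives $f(e,x_{34})=f(x_{45},x_{34})$. Put $g=f(x_{45},x_{51})f(x_{12},x_{23})$. By (III), cyclically rotated, and (I), $f(x_{23},x_{34})\,g=f(x_{12},x_{51})f(x_{45},x_{34})$. Now $f(x_{45},x_{51})$ commutes with $\sigma_2$, because both arguments do, and $f(x_{12},x_{51})$ commutes with $\sigma_3$. Therefore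
$$S_2=g^{-1}\sigma_2^\lambda g,\qquad S_3=g^{-1}f(x_{23},x_{34})^{-1}\sigma_3^\lambda f(x_{23},x_{34})\,g .$$
The relation follows from (a) applied to $(\sigma_2,\sigma_3)$. So $S$ is a well defined endomorphism of $\hat B_4$.

**Step (d): $S(\Delta^2)=\Delta^{2\lambda}$.** This lets $S$ descend to $\hat B_4/Z$. We have $\Delta=\sigma_1\sigma_2\sigma_3\Delta_3=\Delta_3\sigma_3\sigma_2\sigma_1$, so $\Delta^2=\Delta_3\,\sigma_3\sigma_2\sigma_1^2\sigma_2\sigma_3\,\Delta_3$. Conjugating the central $\Delta^2$ by $\Delta_3$ gives $\Delta^2=\Delta_3^2\,\sigma_3\sigma_2\sigma_1^2\sigma_2\sigma_3=x_{45}\sigma_3e\sigma_3=x_{12}w$ with $w=e\sigma_3e\sigma_3$. Since $x_{12}$ commutes with $e$ and $\sigma_3$, so does $w=x_{12}^{-1}\Delta^2$; in particular $w=\sigma_3e\sigma_3e$. Let $s=\sigma_3^2$ and $z=\sigma_3e\sigma_3^{-1}$. Then $s\,e\,z=\sigma_3(\sigma_3e\sigma_3e)\sigma_3^{-1}=w$, so by (2.3) and (I)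
$$e^mf(s,e)s^m=f(z,e)z^{-m}f(s,z)w^m .$$
As $\sigma_3^{-1}z\sigma_3=e$,
$$S(e)S(\sigma_3)=e^{m+1}\,e^mf(s,e)s^m\,\sigma_3f(e,s)=w^me^{m+1}f(z,e)z^{-m}\sigma_3f(s,e)f(e,s)=w^me^{m+1}f(z,e)\sigma_3e^{-m}.$$
Conjugation by $\sigma_3e$ maps $e\mapsto z$ and $z\mapsto(\sigma_3e\sigma_3e)(\sigma_3e\sigma_3)^{-1}=w(\sigma_3e\sigma_3)^{-1}=e$. Squaring,
$$S(w)=w^{2m}e^{m+1}f(z,e)(\sigma_3e)f(z,e)\sigma_3e^{-m}=w^{2m}e^{m+1}f(z,e)f(e,z)\,\sigma_3e\sigma_3\,e^{-m}=w^{2m}e^m\,w\,e^{-m}=w^\lambda .$$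
Hence $S(\Delta^2)=x_{12}^\lambda w^\lambda=\Delta^{2\lambda}$.

**Step (e): bijectivity and the action on $S_4$.** Let $\kappa:F\to\hat B_4$, $x\mapsto x_{12}$, $y\mapsto x_{23}$. Then $S\kappa=\kappa\tau$, and $\tau$ is an automorphism, so $\kappa(F)=S\kappa(F)$ lies in the image of $S$. Thus $x_{12},x_{23},f(x_{12},x_{23})$ are in the image. As $\sigma_i^\lambda=\sigma_ix_{i,i+1}^m$, so are $\sigma_1,\sigma_2$, hence $e$. With $\kappa':x\mapsto e$, $y\mapsto x_{34}$ we also have $S\kappa'=\kappa'\tau$, so $x_{34}$, $f(e,x_{34})$ and finally $\sigma_3$ are in the image. A surjective endomorphism of a finitely generated profinite group is bijective. The last claim holds because $\lambda$ is odd and all conjugators lie in $\hat P_4$. $\square$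

## 8. Moving the third strand: the free group $N$ and its quotient $K^+$

The plan for this section and the next is as follows. Let $N$ be the group of braids in which only strand $3$ moves. It is free of rank $3$, and $S$ acts on it. In one basis of $N$ the action contains two copies of $\tau$; a symmetry of the braid group provides a second basis in which it again contains two copies. To bring in $n$, we pass to a subgroup $N_n$ of index $n$ and kill all but one of the $n$ conjugates of one generator. Comparing the Jacobian determinants in the two bases gives a functional equation for $\Psi$.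

**Notation.** In $\hat B_4/Z$ put
$$p=x_{23},\quad r=x_{34},\quad a=\sigma_2\sigma_1^2\sigma_2^{-1},\quad t=\sigma_2\sigma_3^2\sigma_2^{-1},\quad\varepsilon=pr .$$
Let $N\subset P$ be the kernel of forgetting strand $3$, $P\to\hat P_3/\text{centre}$ (strands $1,2,4$).

**Step 1: $N$ is free profinite on $a,p,r$.** By Artin, the kernel of $P_4\to P_3$ forgetting strand $4$ is free on $\sigma_3a\sigma_3^{-1}$, $\sigma_3p\sigma_3^{-1}$, $\sigma_3r\sigma_3^{-1}$. Conjugating by $\sigma_3^{-1}$, the kernel $N_0$ of forgetting strand $3$ is free on $a,p,r$. Forgetting maps $\Delta^2$ to the full twist, which generates the centre of $P_3$. So there is an exact sequence $1\to N_0\to P_4/\langle\Delta^2\rangle\to P_3/\text{centre}\to1$, whose quotient is free of rank $2$; hence it splits. A split extension $N_0\rtimes Q$ with finitely generated kernel stays exact under profinite completion: any finite-index subgroup of $N_0$ contains a characteristic one $N_1$, and $N_1\rtimes Q$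 has finite index and meets $N_0$ in $N_1$. Finally, the $[x_{12}]$-coordinate $P_4\to\mathbb Z$ sends $\Delta^2$ to $1$, so $P_4\cong P_4/\langle\Delta^2\rangle\times\mathbb Z$, and $P=\hat P_4/Z$ is the completion of $P_4/\langle\Delta^2\rangle$. Hence $N=\hat N_0$.

**Step 2: identities.** Directly from the definitions, $e=ap$ and $x_{45}=x_{12}e$. The element $a$ commutes with $t$ and with $x_{45}$, and $x_{12}$ commutes with $e$ and $r$. As in (2.2), $x_{51}=\sigma_3^2\sigma_2\sigma_3^2\sigma_2=rtp$; it commutes with $p$, so $x_{51}=prt=\varepsilon t$. Thus $N$ is free on $(e,p,r)$ and on $(a,\varepsilon,p)$. Conjugation by $x_{12}=e^{-1}x_{45}$ and by $x_{51}=\varepsilon t$ acts on $N$ by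
$$x_{12}:\quad e\mapsto e,\quad r\mapsto r,\quad p\mapsto e^{-1}pe,\tag{8.1}$$
$$x_{51}:\quad p\mapsto p,\quad r\mapsto r,\quad a\mapsto\varepsilon a\varepsilon^{-1}.\tag{8.2}$$
The quotient $P/N$ is free profinite on the images of $x_{12}$ and $x_{51}$, which are the full twists of strands $1,2$ and $2,4$. The image of $x_{45}=x_{12}e$ is that of $x_{12}$, and the image of $t=\varepsilon^{-1}x_{51}$ is that of $x_{51}$.

**Step 3: weights.** To define index-$n$ subgroups we need characters. Let $h_v,h_u:P\to\hat{\mathbb Z}$ be given on classes by $h_v=1$ on $[x_{13}]$, $-1$ on $[x_{14}]$, $0$ else, and $h_u=1$ on $[x_{12}]$, $-1$ on $[x_{14}]$, $0$ else. Both kill $[\Delta^2]=\sum[x_{ij}]$. The class of $a$ is $[x_{13}]$, that of $t$ is $[x_{24}]$, that of $x_{51}$ is $[x_{23}]+[x_{24}]+[x_{34}]$. So with $H=(h_v,h_u)$,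
$$H(e)=H(a)=(1,0),\quad H(p)=H(r)=H(x_{51})=H(t)=0,\quad H(x_{12})=(0,1),\quad H(x_{45})=(1,1).$$
In particular $h_u|_N=0$. Put
$$\Pi_n=\ker(H\bmod n)\subset P,\qquad N_n=N\cap\Pi_n=\ker(h_v|_N\bmod n).$$
The group $N_n$ is free profinite on $a^n$, $p_d=a^dpa^{-d}$, $r_d=a^dra^{-d}$, $0\le d<n$.

**Lemma 4.** Let $g\in P$.

* (i) $gpg^{-1}=\nu p\nu^{-1}$ with $\nu\in N$, $h_v(\nu)=h_v(g)-h_u(g)$.
* (ii) $grg^{-1}=\nu r\nu^{-1}$ with $\nu\in N$, $h_v(\nu)=h_v(g)$.
* (iii) $gag^{-1}=\nu a\nu^{-1}$ with $\nu\in N$.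

**Proof.** (i) The elements $x_{45},x_{51}$ commute with $p$ and generate $P$ modulo $N$. Write $g=\nu w$ with $\nu\in N$ and $w$ in the closed subgroup they generate. Then $gpg^{-1}=\nu p\nu^{-1}$. Since $H(x_{45})=(1,1)$ and $H(x_{51})=0$, $h_v(w)=h_u(w)=h_u(g)$, so $h_v(\nu)=h_v(g)-h_u(g)$. (ii) Do the same with $x_{12},x_{51}$, which commute with $r$ and have $h_v=0$. (iii) Do the same with $x_{45},t$, which commute with $a$. $\square$

**Definition of $K^+$.** For $j\in\mathbb Z/n$ let $C_j(p)=\{\nu p\nu^{-1}:\nu\in N,\ h_v(\nu)\equiv j\}$. Writing $\nu=\nu_0a^j$ with $\nu_0\in N_n$ shows that this is the $N_n$-conjugacy class of $a^jpa^{-j}$. Define $C_j(r)$ likewise. Let $R_j\subset N_n$ be the closed normal subgroup generated by all $C_i(p)$ with $i\neq j$. By Lemma 4(i),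
$$gC_i(p)g^{-1}=C_{i+h_v(g)-h_u(g)}(p)\qquad(g\in P).\tag{8.3}$$
So each $R_j$ is normal in $\Pi_n$, and $x_{12}^cR_cx_{12}^{-c}=R_0$. The quotient $N_n/R_c$ is free on $a^n,p_c,r_0,\dots,r_{n-1}$. Put
$$K^+=N_n/R_0,\ \text{free on }a^n,p,r_0,\dots,r_{n-1};\qquad X=a^n,\ W=p,\ q_d=r_d,\ E=e^n\ \text{ in }(K^+)^{ab}.$$
For $0\le d\le n$ we have $e^d=(ap)^d=(apa^{-1})(a^2pa^{-2})\cdots(a^dpa^{-d})a^d$. In $K^+$ the factors $a^ipa^{-i}$ with $0<i<n$ are trivial. Hence in $K^+$
$$e^n=a^np,\quad E=XW,\qquad e^dre^{-d}=r_d\quad(0\le d<n).\tag{8.4}$$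
For $n=2$: $N_2$ is free on $a^2,p,apa^{-1},r_0,r_1$, and $K^+$ is obtained by setting $apa^{-1}=1$. Then $e^2=(apa^{-1})a^2p=a^2p$ and $ere^{-1}=(apa^{-1})r_1(apa^{-1})^{-1}=r_1$.

**Step 4: $\Pi_n$ acts trivially on $(K^+)^{ab}$.** Let $g\in\Pi_n$. By Lemma 4(i), $gpg^{-1}\in C_0(p)$. By Lemma 4(ii) for $ga^d$, $gr_dg^{-1}\in C_d(r)$, the $N_n$-class of $r_d$. For $a^n$ write $gag^{-1}=\nu a\nu^{-1}$ and $\nu=\nu_0a^k$ with $\nu_0\in N_n$; then $ga^ng^{-1}=\nu_0a^n\nu_0^{-1}$.

**Lemma 5.** For $g\in\Pi_n$ let $\mathcal D(g)=\det J$ of conjugation by $g$ on $K^+$. Then $\mathcal D$ takes values in $\mathcal M$.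

**Proof.** By Step 4 and the consequence of (6.3), $\mathcal D:\Pi_n\to L^\times$ is a homomorphism, independent of the basis. It is continuous because the $\partial_j$ are. As $\mathcal M$ is closed, topological generators suffice. The image of $\Pi_n$ in $P/N$ is $\ker(h_u\bmod n)$, since $h_v$ can be adjusted by powers of $a\in N$. This kernel is topologically generated by the images of $x_{12}^n$ and $x_{12}^cx_{51}x_{12}^{-c}$, $0\le c<n$, and these elements lie in $\Pi_n$. Together with $N_n$ they generate $\Pi_n$.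

On $N_n$ the claim is (6.2).

For $x_{12}^n$ use the basis $(e^n,p,e^dre^{-d})$, which is a basis by (8.4). By (8.1), $p\mapsto e^{-n}pe^n$ and the rest is fixed, so $\mathcal D(x_{12}^n)=E^{-1}$.

For $x_{12}^cx_{51}x_{12}^{-c}$, first consider conjugation by $x_{51}$ on $N_n/R_c$. By (8.2), conjugation by $x_{51}$ on $N$ is conjugation by $\varepsilon$ composed with $T':a\mapsto a,\ p\mapsto\varepsilon^{-1}p\varepsilon,\ r\mapsto\varepsilon^{-1}r\varepsilon$. Both $x_{51}$ and $\varepsilon\in N_n$ normalize $R_c$, so $T'$ preserves it. With $\varepsilon_d=a^d\varepsilon a^{-d}=p_dr_d$, $T'$ acts on $N_n$ by $a^n\mapsto a^n$, $p_d\mapsto\varepsilon_d^{-1}p_d\varepsilon_d$, $r_d\mapsto\varepsilon_d^{-1}r_d\varepsilon_d$. In $N_n/R_c$ we have $\varepsilon_d=r_d$ for $d\ne c$. So $T'$ fixes $a^n$ and the $r_d$ with $d\neq c$, and it is conjugation by $\varepsilon_c^{-1}$ on $\langle p_c,r_c\rangle$. By (6.2), for this rank-$2$ factor and for conjugation by $\varepsilon$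 on $N_n/R_c$, and multiplicativity, $x_{51}$ acts on $N_n/R_c$ with monomial determinant. Conjugation by $x_{12}^c$ is an isomorphism $N_n/R_c\to N_n/R_0=K^+$ carrying this action to that of $x_{12}^cx_{51}x_{12}^{-c}$. So $\mathcal D(x_{12}^cx_{51}x_{12}^{-c})\in\mathcal M$, by the compatibility after (6.3). $\square$

## 9. One Jacobian determinant computed in two bases

**Step 1: $S$ acts on $K^+$.** By Proposition 3, $S$ induces an automorphism of $\hat B_4/Z$ with $S(P)=P$. Since $x_{45}$ commutes with $e$ and $p$, (2.1) gives $f(x_{12},p)=f(x_{45}e^{-1},p)=f(e^{-1},p)$. So on $N=\langle e,p,r\rangle$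
$$S:\quad e\mapsto e^\lambda,\quad p\mapsto f(e^{-1},p)^{-1}p^\lambda f(e^{-1},p),\quad r\mapsto f(e,r)^{-1}r^\lambda f(e,r).\tag{9.1}$$
Hence $S(N)\subset N$. The induced surjective endomorphism of the finitely generated profinite group $P/N$ is injective, so $S(N)=N$. From (9.1), $h_v\circ S=\lambda h_v$ on $N$, so $S(N_n)=N_n$. For $\nu\in N$ we have $S(\nu p\nu^{-1})=\nu'p^\lambda\nu'^{-1}$ with $\nu'=S(\nu)f(e^{-1},p)^{-1}$ and $h_v(\nu')=\lambda h_v(\nu)$. So $S(C_j(p))$ is the set of $\lambda$-th powers of elements of $C_{\lambda j}(p)$. Since $\lambda$ is a unit, an element and its $\lambda$-th power generate the same closed subgroup, and $\lambda j\equiv0$ only if $j\equiv0$. Hence $S(R_0)=R_0$. Let $\tau_0$ be the induced automorphism of $K^+$.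

**Step 2: a second version of $S$.** Let $\psi=\sigma_2\Delta$. As $\Delta\sigma_i\Delta^{-1}=\sigma_{4-i}$,
$$\psi p\psi^{-1}=p,\qquad\psi r\psi^{-1}=\sigma_2\sigma_1^2\sigma_2^{-1}=a,\qquad\psi e\psi^{-1}=\sigma_2(\sigma_2\sigma_3^2\sigma_2)\sigma_2^{-1}=pr=\varepsilon.\tag{9.2}$$
Put $S_1^*(g)=\psi S(\psi^{-1}g\psi)\psi^{-1}=F_1S(g)F_1^{-1}$ with $F_1=\psi S(\psi)^{-1}$. This lies in $P$ because $S$ is the identity on $S_4$.

**Lemma 6.** $H(F_1)=0$; in particular $F_1\in\Pi_n$.

**Proof.** Put $F_\gamma=\gamma S(\gamma)^{-1}$. Then $F_{\gamma\gamma'}=\gamma F_{\gamma'}\gamma^{-1}F_\gamma$. Since $S(\sigma_i)=g_i^{-1}\sigma_i^\lambda g_i$ with $g_i\in P'$, we have $F_{\sigma_i}\equiv\sigma_i^{1-\lambda}=x_{i,i+1}^{(1-\lambda)/2}$ modulo $P'$. Conjugation by $\sigma_i$ acts on $P^{ab}$ by the transposition $(i\ i{+}1)$ of indices. For the word $\sigma_1\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1$, the successive letters contribute $\frac{1-\lambda}2$ times $[x_{12}]$,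 $[x_{13}]$, $[x_{14}]$, $[x_{23}]$, $[x_{24}]$, $[x_{34}]$. For instance the third letter contributes the image of $\{3,4\}$ under $s_1s_2$, where $s_i=(i\ i{+}1)$, i.e. $\{1,4\}$; the fourth that of $\{1,2\}$ under $s_1s_2s_3$, i.e. $\{2,3\}$. The sum is $\frac{1-\lambda}2[\Delta^2]=0$ in $P^{ab}$, so $[F_\Delta]=0$. Then $[F_\psi]=[F_{\sigma_2}]=\frac{1-\lambda}2[x_{23}]$, and $H([x_{23}])=0$. $\square$

So $S_1^*$ preserves $N_n$ and $R_0$ and induces an automorphism $\tau_1$ of $K^+$, equal to $\tau_0$ followed by conjugation by $F_1$. The chain rule, Step 4 of Section 8 and Lemma 5 give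
$$\det J(\tau_1)=\mathcal D(F_1)\det J(\tau_0)\doteq\det J(\tau_0)\quad\text{in any fixed basis}.\tag{9.3}$$

**Step 3: $\det J(\tau_0)$ in the basis $(e^n,p,e^dre^{-d})$.** This is where Theorem A enters. First, $e^n\mapsto(e^n)^\lambda$. The homomorphism $x\mapsto e^{-1},\ y\mapsto p$ maps $K$ to $N_n$. In $K^+$ it gives $x^n\mapsto e^{-n}$, $y_0\mapsto p$, and $y_c\mapsto e^{-c}pe^c\in C_{-c}(p)$, which is trivial in $K^+$ for $0<c<n$. So it factors as $\pi_n$ followed by $x\mapsto e^{-n},\ y\mapsto p$. By Theorem A, the image of $f(e^{-1},p)$ in $K^+$ is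
$$\pi_n(f)(e^{-n},p)=p^{\rho_n}f(e^{-n},p).$$
The power of $p$ commutes with $p^\lambda$, so (9.1) gives $\tau_0(p)=f(e^{-n},p)^{-1}p^\lambda f(e^{-n},p)$. Its $p$-derivative is $[\lambda]_WB(E^{-1},W)$, by (6.6), (6.5) and the fact that $f(e^{-n},p)$ has trivial class. The elements $e^dre^{-d}$ are transformed inside the free factor $\langle e^n,e^dre^{-d}\rangle$ exactly as the $y_d$ by $\tau_K$, with $x=e$, $y=r$. So the row of $e^n$ has the single entry $[\lambda]_E$, the row of $p$ involves only the columns of $e^n$ and $p$, and the remaining rows have entry $0$ in the column of $p$. Hence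
$$\det J(\tau_0)=[\lambda]_E\,[\lambda]_W\,B(E^{-1},W)\,\Psi(E;q_0,\dots,q_{n-1}).\tag{9.4}$$

**Step 4: $\det J(\tau_1)$ in the basis $(a^n,\varepsilon_0,\dots,\varepsilon_{n-1},p)$.** Here $\varepsilon_d=p_dr_d$, so in $K^+$ we have $\varepsilon_0=pr_0$ and $\varepsilon_d=r_d$ for $0<d<n$. By (9.1) and (9.2), $S_1^*$ maps
$$\varepsilon\mapsto\varepsilon^\lambda,\qquad p\mapsto f(\varepsilon^{-1},p)^{-1}p^\lambda f(\varepsilon^{-1},p),\qquad a\mapsto f(\varepsilon,a)^{-1}a^\lambda f(\varepsilon,a).$$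
Compose with conjugation by $f(\varepsilon,a)=f(a,\varepsilon)^{-1}\in N'\subset N_n$. By (6.2) and Step 4 of Section 8 this changes $\det J$ by a monomial. We get
$$a\mapsto a^\lambda,\qquad\varepsilon\mapsto f(a,\varepsilon)^{-1}\varepsilon^\lambda f(a,\varepsilon),\qquad p\mapsto G^{-1}p^\lambda G,\quad G=f(\varepsilon^{-1},p)f(a,\varepsilon).$$
On $K^+$: $a^n\mapsto(a^n)^\lambda$, and the $\varepsilon_d$ transform inside $\langle a^n,\varepsilon_0,\dots,\varepsilon_{n-1}\rangle$ as the $y_d$ by $\tau_K$, with $x=a$, $y=\varepsilon$. None of these rows involves $p$. The image of $f(a,\varepsilon)$ lies in $\langle a^n,\varepsilon_d\rangle$, and $f(\varepsilon^{-1},p)$, with $\varepsilon=\varepsilon_0$ and $p$ in $N_n$, has trivial class. So $\partial_pG=\partial_pf(\varepsilon_0^{-1},p)$. By (6.6) and (6.5) the $(p,p)$-entry is, up to the monomial given by the class of $G$, equal to $[\lambda]_WB(\varepsilon_0^{-1},W)$. The classes are $\varepsilon_0=Wq_0$ and $\varepsilon_d=q_d$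 for $d\ne0$. Hence
$$\det J(\tau_1)\doteq[\lambda]_X\,[\lambda]_W\,B(W^{-1}q_0^{-1},W)\,\Psi(X;Wq_0,q_1,\dots,q_{n-1}).\tag{9.5}$$

**Step 5: comparison.** By (8.4) the two bases are $(a^np,\,p,\,r_0,\dots,r_{n-1})$ and $(a^n,\,pr_0,\,r_1,\dots,r_{n-1},\,p)$, bases of the same discrete free group. So (6.4) and (9.3) allow us to compare (9.4) and (9.5). With $E=XW$,
$$[\lambda]_E\,B(E^{-1},W)\,\Psi(E;q_0,q_1,\dots)\doteq[\lambda]_X\,B(W^{-1}q_0^{-1},W)\,\Psi(X;Wq_0,q_1,\dots).\tag{$\star_n$}$$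
The unwanted factors in front of $\Psi$ do not depend on $n$. All factors are units, so we divide $(\star_n)$ by $(\star_1)$, with the same $X,W,q_0$ and with (6.7):
$$\frac{\Psi(XW;q_0,q_1,\dots,q_{n-1})}{[\lambda]_{q_0}B(XW,q_0)}\doteq\frac{\Psi(X;Wq_0,q_1,\dots,q_{n-1})}{[\lambda]_{Wq_0}B(X,Wq_0)}.$$
Set $q_0=1$; by (2.4) $B(XW,1)=1$, and $[\lambda]_1=\lambda$. In terms of $\Theta_n=\Psi/\prod_c[\lambda]_{q_c}$ this says
$$\Theta_n(X;W,q_1,\dots,q_{n-1})\doteq B(X,W)\,\Theta_n(XW;1,q_1,\dots,q_{n-1}).\tag{9.6}$$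

## 10. Splitting $\Theta_n$ into beta factors, and the end of the proof of Theorem B

**Step 1: all variables are moved into $X$.** By Lemma 1, $\Theta_n$ is invariant up to $\doteq$ under cyclic shifts of $(q_c)$. Apply (9.6) to remove $q_0$, shift, apply (9.6) to remove $q_1$, and so on, $n$ times:
$$\Theta_n(X;q_0,\dots,q_{n-1})\doteq\prod_{j=0}^{n-1}B(Xq_0\cdots q_{j-1},q_j)\cdot\Theta_n(Xq_0\cdots q_{n-1};1,\dots,1).$$

**Step 2: $\Theta_n(X;1,\dots,1)\doteq1$.** Write $\lambda c=nk+i$ with $0\le i<n$ and $k\in\hat{\mathbb Z}$. Then $\tau_K(y_c)=x^{\lambda c}f^{-1}y^\lambda fx^{-\lambda c}=hy_i^\lambda h^{-1}$ with $h=x^{nk}\cdot x^if^{-1}x^{-i}\in K$. By (4.1) the $x^n$-exponent of $f$ is $0$, so the class of $h$ becomes $X^k$ when all $q_d=1$. The derivative $\partial_{y_d}(hy_i^\lambda h^{-1})$ is $(1-q_i^\lambda)\partial_{y_d}h$ plus, if $d=i$, the class of $h$ times $[\lambda]_{q_i}$. At $q_d=1$ the row therefore has the single entry $\lambda X^k$, in column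 $i\equiv\lambda c$. As $c\mapsto\lambda c$ permutes $\mathbb Z/n$, $\Psi(X;1,\dots,1)\doteq\lambda^n$. Hence $\Theta_n(X;1,\dots,1)\doteq1$ and
$$\Theta_n(X;q_0,\dots,q_{n-1})\doteq\prod_{j=0}^{n-1}B(Xq_0\cdots q_{j-1},q_j).\tag{10.1}$$

**Step 3: equal variables.** Put $X=x^n$ and $q_c=q$ in (10.1), and evaluate the left side by Lemma 2. For some $i,k\in\hat{\mathbb Z}$ and some sign,
$$\prod_{c=0}^{n-1}B(\zeta^cx,q)=\pm x^iq^k\prod_{j=0}^{n-1}B(x^nq^j,q)\quad\text{in }R[[x^{\hat{\mathbb Z}}\times q^{\hat{\mathbb Z}}]].\tag{10.2}$$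

**Step 4: the sign and the exponents.** At $q=1$, (2.4) turns (10.2) into $1=\pm x^i$. Reducing modulo $x^M-1$ for all $M$, the sign is $+$ and $i=0$. Now apply the continuous derivation $q^s\mapsto sq^s$, trivial on $x$, and put $q=1$. Since $B(u,q)=1+A(u,q)(u-1)(q-1)$, the derivative at $q=1$ of $B(\zeta^cx,q)$ is $\phi(\zeta^cx)$, and that of $B(x^nq^j,q)$ is $\phi(x^n)$. All factors equal $1$ at $q=1$, so
$$\sum_{c=0}^{n-1}\phi(\zeta^cx)=k+n\,\phi(x^n).$$
At $x=1$ we have $\phi(1)=0$, so $k=\sum_c\phi(\zeta^c)=n\rho_n$, in agreement with (5.1). With this, (10.2) is Theorem B. By Section 3, Theorem C and the answer to the question follow. $\blacksquare$
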